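# Suslin complexes of modulus pairs: a proper pair for which the derived complex is different

Throughout, $k$ is a perfect field, "scheme" means separated $k$-scheme of finite type unless it is visibly a localization of one, and $\Omega^1=\Omega^1_{/k}$. If $v$ is a discrete valuation, $v(0)=\infty$.

## 1. Modulus pairs and admissible correspondences

The framework is that of Kahn–Saito–Yamazaki, motives with modulus.

**Definition (modulus pair).** A modulus pair $\mathcal X=(\bar X,X_\infty)$ is a separated $k$-scheme of finite type $\bar X$ with an effective Cartier divisor $X_\infty\subset\bar X$ such that the interior $X^o:=\bar X\setminus X_\infty$ is smooth. It is proper if $\bar X$ is proper over $k$. The tensor product is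
$$(\bar X,X_\infty)\otimes(\bar Y,Y_\infty)=(\bar X\times\bar Y,\;X_\infty\times\bar Y+\bar X\times Y_\infty).$$

For example, $(\mathbb A^1,a\cdot 0)$ has interior $\mathbb G_m$ and is not proper. The cube $\bar\square=(\mathbb P^1,\{1\})$ is proper with interior isomorphic to $\mathbb A^1$. We always use the coordinate $s=t/(t-1)$ on it, where $t$ is the standard coordinate. It identifies $\bar\square$ with $(\mathbb P^1,\infty)$ and sends the points $t=0,\infty$ to $s=0,1$.

**Definition (the category $\mathrm{MCor}$).** $\mathrm{MCor}(\mathcal X,\mathcal Y)$ is the subgroup of Voevodsky's group of finite correspondences $\mathrm{Cor}(X^o,Y^o)$ generated by the integral $V\subset X^o\times Y^o$, finite and surjective over a component of $X^o$, with the following property. Let $\bar V^N$ be the normalization of the closure of $V$ in $\bar X\times\bar Y$. Then $\bar V^N$ is proper over $\bar X$, and $X_\infty|_{\bar V^N}\ge Y_\infty|_{\bar V^N}$.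

Two cases will recur. First, let $\bar X$ be normal, and let $\varphi:\bar X\to\bar Y$ be a morphism with $\varphi(X^o)\subset Y^o$. The closure of the graph of $\varphi|_{X^o}$ is the graph of $\varphi$, which is isomorphic to $\bar X$, so properness holds and the only condition is $X_\infty\ge\varphi^*Y_\infty$. Second, if $\bar Y$ is proper, then properness is automatic. In both cases $\bar V^N$ is normal, so the inequality of divisors can be tested at its points of codimension 1, that is, with discrete valuations.

For example, $s\mapsto s^n$ with $n\geq 1$ lies in $\mathrm{MCor}((\mathbb P^1,m\infty),(\mathbb P^1,m'\infty))$ exactly when $m\ge nm'$, because the pullback of $m'\infty$ is $nm'\infty$. The identity of $\mathbb A^1$ lies in $\mathrm{MCor}((\mathbb A^1,\emptyset),(\mathbb P^1,\infty))$. It does not lie in $\mathrm{MCor}((\mathbb P^1,\infty),(\mathbb A^1,\emptyset))$: the closure of the diagonal in $\mathbb P^1\times\mathbb A^1$ is $\mathbb A^1$, which is not proper over $\mathbb P^1$.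

The next example drives everything below.

**Example (blow-ups inside the modulus are isomorphisms).** Let $\mathcal W=(\bar W,W_\infty)$ with $\bar W$ a smooth surface, let $q\in W_\infty$ be a closed point, let $S\to\bar W$ be the blow-up at $q$, and put $\mathcal Y'=(S,W_\infty|_S)$. Since $q\in W_\infty$, the two interiors coincide. The graph of $S\to\bar W$ is admissible by the first case above, with equality of divisors. Its transpose has closure isomorphic to $S$, which is normal and proper over $\bar W$, again with equality of divisors. So $\mathcal Y'\cong\mathcal W$ in $\mathrm{MCor}$.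

## 2. Presheaves, sheaves and derived internal Hom

$\mathrm{MPST}$ is the category of additive presheaves of abelian groups on $\mathrm{MCor}$. Put $\mathbb Z_{\mathrm{tr}}(\mathcal X)=\mathrm{MCor}(-,\mathcal X)$ and $\mathbf 1=\mathbb Z_{\mathrm{tr}}(\mathrm{Spec}\,k,\emptyset)$. $\mathrm{MPST}$ carries the closed tensor structure that extends $\otimes$ on representables.

**Definition (Nisnevich sheaves).** $\mathrm{MNST}\subset\mathrm{MPST}$ is the full subcategory of those $F$ such that, for every $\mathcal Y=(\bar Y,Y_\infty)$, the presheaf $U\mapsto F(U,Y_\infty\times_{\bar Y}U)$ on $\bar Y_{\acute et}$ is a Nisnevich sheaf. It contains the representables and has an exact sheafification functor $a_{\mathrm{Nis}}$.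

We write $F(U)$ for $F(U,Y_\infty\times_{\bar Y}U)$ when $\mathcal Y$ is clear. As an example of what the definition asks, take $\mathcal W$ and $S$ as in the example of Section 1. The sheaf condition holds for open covers of $\bar W$, and also for open covers $\{U,V\}$ of $S$. Since $F(\mathcal W)=F(\mathcal Y')$, the sequence
$$0\to F(\mathcal W)\to F(U)\oplus F(V)\to F(U\cap V)$$
is exact even when $U$ and $V$ are not pulled back from $\bar W$.

By Yoneda, $\mathrm{Hom}(\mathbb Z_{\mathrm{tr}}(\mathcal M),F)=F(\mathcal M)$. Since $\mathrm{MNST}$ is a Grothendieck category (it is a reflective subcategory of $\mathrm{MPST}$ with exact reflector), it has enough injectives. If $F\to J^\bullet$ is an injective resolution in $\mathrm{MNST}$, then $\mathrm{Ext}^i(\mathbb Z_{\mathrm{tr}}(\mathcal M),F)=H^i(J^\bullet(\mathcal M))$.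

$\underline{\mathrm{Hom}}_{D(\mathrm{MPST})}$ and $\underline{\mathrm{Hom}}_{D(\mathrm{MNST})}$ are the derived internal Homs. About the functor $L\mapsto\underline{\mathrm{Hom}}_{D(\mathrm{MNST})}(L,G)$ we need only two general properties. It is an additive contravariant functor of the complex $L$ which depends only on homotopy classes of maps. And, by adjunction and $\mathbb Z_{\mathrm{tr}}(\mathcal M)\otimes\mathbb Z_{\mathrm{tr}}(\mathcal M')=\mathbb Z_{\mathrm{tr}}(\mathcal M\otimes\mathcal M')$,
$$\mathrm{Hom}\bigl(\mathbb Z_{\mathrm{tr}}(\mathcal M),\underline{\mathrm{Hom}}_{D(\mathrm{MNST})}(P,G)[i]\bigr)\cong\mathrm{Hom}\bigl(\mathbb Z_{\mathrm{tr}}(\mathcal M)\otimes P,G[i]\bigr),\tag{1}$$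
naturally in $P$, for $P$ a direct summand of a representable.

## 3. Two Suslin complexes and the comparison map

Put $\bar\square^n=\bar\square^{\otimes n}$. With the faces at $t=0,\infty$ and the projections as degeneracies, $n\mapsto\mathbb Z_{\mathrm{tr}}(\bar\square^n)$ is a cocubical object. In the coordinate $s$ the faces are $i_0,i_1$ (at $s=0,1$). Let $p:\mathbb Z_{\mathrm{tr}}(\bar\square)\to\mathbf 1$ be the projection. Since $p\,i_0=1$,
$$\mathbb Z_{\mathrm{tr}}(\bar\square)=B\oplus i_0(\mathbf 1),\qquad B:=\ker p .$$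
The complex normalized with respect to degeneracies, $K:=\mathbb Z_{\mathrm{tr}}(\bar\square^\bullet)_{\deg}$, is a cochain complex in degrees $\ge0$ with $K^n=B^{\otimes n}$. Thus $K^0=\mathbf 1$, $K^1=B$, and $d^0=\delta:=\pm(i_1-i_0)$, which lands in $B$ because $p(i_1-i_0)=0$.

**Definition (Suslin complexes).** Write $G:=\mathbb Z_{\mathrm{tr}}(\mathcal X)$. Then
$$C_*(\mathcal X)=\underline{\mathrm{Hom}}_{\mathrm{MPST}}(K,G),\qquad RC_*(\mathcal X)=\underline{\mathrm{Hom}}_{D(\mathrm{MNST})}(K,G).$$

So $C_n(\mathcal X)(\mathcal Y)$ is $\mathrm{MCor}(\mathcal Y\otimes\bar\square^n,\mathcal X)$ modulo degenerate elements. In particular $C_0(\mathcal X)=G$, and $C_1(\mathcal X)\to C_0(\mathcal X)$ is $\alpha\mapsto\pm(i_1^*\alpha-i_0^*\alpha)$. For example, take $\mathcal X=(\mathrm{Spec}\,k,\emptyset)$. Then $\mathrm{MCor}(\mathcal Y\otimes\bar\square^n,\mathcal X)$ is the group of $\mathbb Z$-valued functions on the set of components of $Y^o\times\mathbb A^n$, which are the components of $Y^o$. All these elements are degenerate for $n\ge1$,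 so $C_*(\mathcal X)=\mathbf 1[0]$.

*The comparison map.* It is known that the canonical map $C_*(\mathcal X)\to\underline{\mathrm{Hom}}_{D(\mathrm{MPST})}(K,G)$ is an isomorphism. Sheafification then gives a natural map $C_*(\mathcal X)\to RC_*(\mathcal X)$ in $D(\mathrm{MNST})$, where $C_*(\mathcal X)$ is viewed in $D(\mathrm{MNST})$ via $a_{\mathrm{Nis}}$. In detail, it is the case $L=K$ of the composite of two maps. The first is $a_{\mathrm{Nis}}$ of the canonical map $\underline{\mathrm{Hom}}_{\mathrm{MPST}}(L,G)\to\underline{\mathrm{Hom}}_{D(\mathrm{MPST})}(L,G)$. The second, $a_{\mathrm{Nis}}\underline{\mathrm{Hom}}_{D(\mathrm{MPST})}(L,G)\to\underline{\mathrm{Hom}}_{D(\mathrm{MNST})}(a_{\mathrm{Nis}}L,G)$, is adjoint to $a_{\mathrm{Nis}}$ of the evaluation $\underline{\mathrm{Hom}}_{D(\mathrm{MPST})}(L,G)\otimes L\to G$. Both maps are natural in $L$, and both are the identity of $G$ when $L=\mathbf 1$.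

Let $\varepsilon:K\to K^0=\mathbf 1$ be the projection. It is a chain map: the only conceivable condition, in degree $0\to1$, reads $0=0$ because $\mathbf 1[0]$ vanishes in degree 1 and $K$ vanishes in degree $-1$. On $\underline{\mathrm{Hom}}_{\mathrm{MPST}}(-,G)$ it induces the inclusion $C_0(\mathcal X)\to C_*(\mathcal X)$. Naturality applied to $\varepsilon$ therefore says:
$$\text{the composite } G=C_0(\mathcal X)\to C_*(\mathcal X)\to RC_*(\mathcal X)\ \text{ equals }\ \varepsilon^*:G=\underline{\mathrm{Hom}}_{D(\mathrm{MNST})}(\mathbf 1,G)\to\underline{\mathrm{Hom}}_{D(\mathrm{MNST})}(K,G).\tag{2}$$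

Now we can ask the question. The complex $C_*(\mathcal X)$ is explicit: it is made of cycles. The complex $RC_*(\mathcal X)$ is the homotopically correct object, but its definition involves injective resolutions. Is the explicit one enough when $\mathcal X$ is proper? The source "Motives with modulus", http://www.lcv.ne.jp/%7Esmaki/articles/motivemodulus2015-note.pdf, contains this as a conjecture:
$$C_*(\mathcal X)\xrightarrow{\ \sim\ }RC_*(\mathcal X)\quad\text{if }\mathcal X\text{ is proper}.$$
The answer is no, over every perfect field; an example is $\mathcal X=(\mathbb P^1,2\cdot\infty)\otimes(\mathbb P^1,0+\infty)$.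

**Theorem 1.** Let $k$ be a perfect field, $a\ge2$, $b_0,b_1\ge1$, and
$$\mathcal X=(\mathbb P^1,a\cdot\infty)\otimes(\mathbb P^1,b_0\cdot0+b_1\cdot\infty).$$
Then $C_*(\mathcal X)\to RC_*(\mathcal X)$ is not an isomorphism in $D(\mathrm{MNST})$. More precisely, for $\mathcal W=(\mathbb A^1,a\cdot0)\otimes\bar\square$ the map
$$\mathrm{Hom}_{D(\mathrm{MNST})}(\mathbb Z_{\mathrm{tr}}(\mathcal W),C_*(\mathcal X)[1])\to\mathrm{Hom}_{D(\mathrm{MNST})}(\mathbb Z_{\mathrm{tr}}(\mathcal W),RC_*(\mathcal X)[1])$$
is not injective.

## 4. Multiplication on the cube, in degree 0 and in degree 1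

We look for classes that die in one complex and not in the other. Multiplication of the coordinate $s$ contracts the cube to $s=0$, so it should kill every class on $\mathcal Y\otimes\bar\square$ that vanishes at $s=0$.

**Lemma 1.** The map $\mu:\mathbb A^1\times\mathbb A^1\to\mathbb A^1$, $(s,s')\mapsto ss'$, lies in $\mathrm{MCor}(\bar\square\otimes\bar\square,\bar\square)$. It satisfies $\mu\circ(\mathrm{id}\otimes i_1)=\mathrm{id}$ and $\mu\circ(\mathrm{id}\otimes i_0)=i_0p$.

*Proof.* Properness is automatic, since $\mathbb P^1$ is proper. At a codimension 1 point of the normalized closure of the graph, with valuation $v$, the source modulus has multiplicity $\max(0,-v(s))+\max(0,-v(s'))$ and the target modulus has multiplicity $\max(0,-v(s)-v(s'))$, which is not larger. The two identities say $s\cdot1=s$ and $s\cdot0=0$. $\square$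

Let $\mathcal Y$ be a modulus pair and, in this section, let $\mathcal W=\mathcal Y\otimes\bar\square$. Let $e=i_0p\in\mathrm{End}(\mathbb Z_{\mathrm{tr}}(\mathcal W))$, acting on the $\bar\square$-factor. Let $h:\mathbb Z_{\mathrm{tr}}(\mathcal W)\otimes B\to\mathbb Z_{\mathrm{tr}}(\mathcal W)$ be the restriction of $\mathrm{id}_{\mathcal Y}\otimes\mu$ to the summand $\mathbb Z_{\mathrm{tr}}(\mathcal W)\otimes B$ of $\mathbb Z_{\mathrm{tr}}(\mathcal Y\otimes\bar\square\otimes\bar\square)$. By Lemma 1,
$$h\circ(\mathrm{id}\otimes\delta)=\pm(1-e).\tag{3}$$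

*Degree 0.* Let $f\in G(\mathcal W)=\mathrm{MCor}(\mathcal W,\mathcal X)$ with $i_0^*f=0$. Then $f\circ(\mathrm{id}_{\mathcal Y}\otimes\mu)\in\mathrm{MCor}(\mathcal W\otimes\bar\square,\mathcal X)$ defines an element of $C_1(\mathcal X)(\mathcal W)$ whose boundary is $\pm(f-f\circ e)=\pm(f-p^*i_0^*f)=\pm f$. So $f$ already dies in $C_*(\mathcal X)$, by hand. Nothing can be found in degree 0.

*Degree 1, in $RC_*$.* The same homotopy works for every degree in the derived complex.

**Lemma 2.** Let $f\in\mathrm{Hom}(\mathbb Z_{\mathrm{tr}}(\mathcal W),G[i])$ with $i_0^*f=0$. Then the image of $f$ in $\mathrm{Hom}(\mathbb Z_{\mathrm{tr}}(\mathcal W),RC_*(\mathcal X)[i])$ is $0$.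

*Proof.* **Step 1: write $f$ as a boundary.** We have $f\circ e=p^*i_0^*f=0$. By (3), $f=f\circ(1-e)=\pm(f\circ h)\circ(\mathrm{id}\otimes\delta)$. By (1) with $P=B$, the class $f\circ h\in\mathrm{Hom}(\mathbb Z_{\mathrm{tr}}(\mathcal W)\otimes B,G[i])$ corresponds to some $\phi\in\mathrm{Hom}(\mathbb Z_{\mathrm{tr}}(\mathcal W),\underline{\mathrm{Hom}}_{D(\mathrm{MNST})}(B,G)[i])$. By naturality of (1) in $P$, applied to $\delta:\mathbf 1\to B$,
$$f=\pm\delta^*\phi,\qquad\delta^*:\underline{\mathrm{Hom}}_{D(\mathrm{MNST})}(B,G)\to\underline{\mathrm{Hom}}_{D(\mathrm{MNST})}(\mathbf 1,G)=G.$$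

**Step 2: boundaries die in $RC_*$.** The chain map $\delta\circ\varepsilon:K\to\mathbf 1\to B[0]$ is null-homotopic. A homotopy is the identity $K^1=B\to B$: its composite with $d^0=\delta$ is $\delta$, and the differential of $B[0]$ is zero, so nothing else contributes in degree 0 or in degree 1. Hence $\varepsilon^*\delta^*=(\delta\varepsilon)^*=0$. By (2), the image of $f$ in $RC_*(\mathcal X)$ is $\varepsilon^*f=\pm\varepsilon^*\delta^*\phi=0$. $\square$

*Degree 1, in $C_*$: where the argument stops.* One would like to repeat this in $C_*(\mathcal X)$, with $C_1(\mathcal X)=\underline{\mathrm{Hom}}(B,G)$ in place of the derived Hom. If $\phi$ came from a class $\phi'\in\mathrm{Ext}^1(\mathbb Z_{\mathrm{tr}}(\mathcal W),C_1(\mathcal X))$, then $f$ would be the image of $\pm\phi'$ under $C_1\to C_0=G$. It would then die in $C_*(\mathcal X)$, because $C_1\to C_0\to C_*$ is null-homotopic. But $\phi$ need not come from there. Put $D=\underline{\mathrm{Hom}}_{D(\mathrm{MNST})}(B,G)$. By (1) its cohomology sheaves are the sheaves associated with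 $\mathcal M\mapsto\mathrm{Ext}^i(\mathbb Z_{\mathrm{tr}}(\mathcal M)\otimes B,G)$, so they vanish for $i<0$ and the one for $i=0$ is $C_1(\mathcal X)$. The truncation triangle $C_1(\mathcal X)\to D\to\tau_{\ge1}D$ gives an exact sequence
$$0\to\mathrm{Ext}^1(\mathbb Z_{\mathrm{tr}}(\mathcal W),C_1(\mathcal X))\to\mathrm{Hom}(\mathbb Z_{\mathrm{tr}}(\mathcal W),D[1])\to H^1(D)(\mathcal W),$$
and the obstruction is the image of $\phi$ on the right.

So here is the plan for a counterexample. We want a class $f\in\mathrm{Ext}^1(\mathbb Z_{\mathrm{tr}}(\mathcal W),G)$ with $i_0^*f=0$ which survives in $C_*(\mathcal X)$. To see that it survives, map $C_*(\mathcal X)$ to a single sheaf $F$. A map $G\to F$, that is, a section $\omega\in F(\mathcal X)$, extends to $C_*(\mathcal X)\to F[0]$ as soon as $i_0^*=i_1^*$ on the sections $F(\mathcal Y\otimes\bar\square)$. This is invariance of sections only. It is then enough that the image of $f$ in $\mathrm{Ext}^1(\mathbb Z_{\mathrm{tr}}(\mathcal W),F)$ is nonzero. Thus we need a sheaf whose sections are invariant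 under $\bar\square$ and whose $\mathrm{Ext}^1$ is not. We find it among differential forms with poles bounded by the modulus.

## 5. Traces of differential forms

The fact we take from the literature is the following.

> **(T)** $\Omega^1$ is a presheaf with transfers on smooth $k$-schemes, with the usual pullbacks. For $r:T\to S$ finite surjective between connected smooth schemes, the transpose ${}^tr$ of the graph of $r$ acts by a map $r_*:\Omega^1(T)\to\Omega^1(S)$ with $r_*(r^*c\cdot\eta)=c\,r_*\eta$ for $c\in\mathcal O(S)$.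

References: Chatzistamatiou–Rülling, *Higher direct images of the structure sheaf in positive characteristic*, Algebra & Number Theory 5 (2011) (action of correspondences on Hodge cohomology, projection formula); see also Kahn–Saito–Yamazaki, *Reciprocity sheaves*, Compositio Math. 152 (2016), appendices by Rülling.

For example, let $\mathrm{char}\,k\ne2$ and $r:\mathbb G_m\to\mathbb G_m$, $\tau\mapsto c=\tau^2$. As $r\circ{}^tr=2\,\mathrm{id}$, we have $r_*r^*=2$. Since $r^*(dc/c)=2\,d\tau/\tau$, this gives $r_*(d\tau/\tau)=dc/c$. With $\iota(\tau)=-\tau$ we have $\iota\circ{}^tr={}^tr$, so $r_*\iota^*=r_*$, whence $r_*(d\tau)=-r_*(d\tau)$ and $r_*(d\tau)=0$.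

*Traces on fields.* Let $L/E$ be a finite extension of finitely generated fields over $k$. Choose a smooth affine integral model $S$ of $E$ and let $T$ be the normalization of $S$ in $L$. Since $k$ is perfect, $T$ is smooth over a dense open subset of $S$; shrink $S$ so that $T$ is smooth. Then $T\to S$ is finite surjective. The maps $r_*$ commute with restriction to open subsets of $S$, by composition of correspondences. In the colimit over nonempty open subsets we get an $E$-linear map
$$\mathrm{Tr}_{L/E}:\Omega^1_L\to\Omega^1_E .$$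
It does not depend on $S$, since two models share an open subset. No separability is assumed.

**Definition (geometric DVR).** A geometric DVR is a discrete valuation ring $R$ essentially of finite type over $k$. As $k$ is perfect, $R$ is a localization of a smooth $k$-algebra, so $\Omega^1_R$ is free of finite rank and $\Omega^1_R\subset\Omega^1_{\mathrm{Frac}\,R}$. We write $\pi$ for a uniformizer and $v$ for the valuation.

Examples are the local ring of a smooth variety at a point of codimension 1, and $E[\sigma]_{(\sigma)}$ with $E$ a finitely generated field over $k$. For the latter, $\Omega^1_R=(R\otimes_E\Omega^1_E)\oplus R\,d\sigma$.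

**Lemma 3 (integrality of traces).** Let $R$ be a geometric DVR, $E=\mathrm{Frac}\,R$, $L/E$ finite, and $R_L$ the integral closure of $R$ in $L$. Then $\mathrm{Tr}_{L/E}(\Omega^1_{R_L})\subset\Omega^1_R$.

*Proof.* The point is to find a model on which both rings are visible and smooth. Choose a smooth affine integral $S$ with a codimension 1 point $\eta$ such that $\mathcal O_{S,\eta}=R$, and let $r:T\to S$ be the normalization of $S$ in $L$; it is finite surjective. As $T$ is normal, its singular locus has codimension $\ge2$. Since $r$ is finite, the image of this locus is closed of codimension $\ge2$ in $S$ and does not contain $\eta$. Shrinking $S$ around $\eta$, we may assume that $T$ is regular, hence smooth because $k$ is perfect. For every affine open $S_1\ni\eta$ of $S$, (T) gives $r_*:\Omega^1(r^{-1}(S_1))\to\Omega^1(S_1)\subset\Omega^1_R$, which is compatible with $\mathrm{Tr}_{L/E}$ by construction. The colimit of the rings $\mathcal O(r^{-1}(S_1))$ is $R_L$, so $\Omega^1_{R_L}=\mathrm{colim}_{S_1}\Omega^1(r^{-1}(S_1))$, and the claim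 follows. $\square$

## 6. Forms with poles bounded by the modulus: the sheaf $F_a$

**Definition (tests, and $F_a$).** A test of $\mathcal Y$ is a morphism $\rho:\mathrm{Spec}\,R\to\bar Y$ with $R$ a geometric DVR that sends the generic point into $Y^o$. Its multiplicity is $m_\rho=v(\rho^*Y_\infty)\ge0$. For an integer $a\ge2$,
$$F_a(\mathcal Y):=\{\omega\in\Omega^1(Y^o):\ \rho^*\omega\in\pi^{-\lceil m_\rho/a\rceil}\Omega^1_R\text{ for every test }\rho:\mathrm{Spec}\,R\to\bar Y\}.$$

Here $\rho^*\omega$ is the pullback to $\Omega^1_{\mathrm{Frac}\,R}$. Some examples, computed from the definition: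

* $F_a(\mathbb A^1_x,a\cdot0)=k[x]\,dx/x$. The local ring at $0$ is a test with $m=a$, so one pole is allowed. Conversely, $dx/x$ has a pole of order at most $1$ at any test, and at a test with $v(x)=r\ge1$ poles of order $\lceil ar/a\rceil=r$ are allowed.
* $F_a(\mathbb P^1,a\cdot\infty)=0$. With $y=\sigma^{-1}$, which is a test of multiplicity $a$ over the ring $k[\sigma]_{(\sigma)}$, a nonzero form $q(y)\,dy$ with $q$ a polynomial has a pole of order at least $2$, but order $1$ is allowed.
* On $(\mathbb P^1,b_0\cdot0+b_1\cdot\infty)$ the form $dz/z$ is in $F_a$; this is part of Lemma 7.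

**Lemma 4.** $F_a$ is a subobject of $\mathcal Y\mapsto\Omega^1(Y^o)$ in $\mathrm{MPST}$.

*Proof.* $F_a(\mathcal Y)$ is a subgroup, so we must show $Z^*\omega\in F_a(\mathcal Y_1)$ for $Z\in\mathrm{MCor}(\mathcal Y_1,\mathcal Y_2)$ an integral generator and $\omega\in F_a(\mathcal Y_2)$. Let $\rho:\mathrm{Spec}\,R\to\bar Y_1$ be a test, $E=\mathrm{Frac}\,R$, $m=m_\rho$.

**Step 1: write $\rho^*Z^*\omega$ as a sum of traces.** Choose a smooth connected affine $T$ with function field $E$ and a morphism $T\to Y_1^o$ extending $\rho|_{\mathrm{Spec}\,E}$. Then $Z\circ[T\to Y_1^o]=\sum n_i[Z_i]$ with $Z_i\subset T\times Y_2^o$ integral, finite surjective over $T$, and supported in $T\times_{Y_1^o}Z$. (If $T$ maps to a component of $Y_1^o$ over which $Z$ does not lie, the sum is empty.) Each $Z_i$ is smooth over a dense open subset of $T$, as $k$ is perfect; after shrinking $T$ all $Z_i$ are smooth. Let $r_i:Z_i\to T$ and $x_i:Z_i\to Y_2^o$ be the projections. Then $[Z_i]=x_i\circ{}^tr_i$. Put $L_i=k(Z_i)$ and write again $x_i:\mathrm{Spec}\,L_i\to Y_2^o$.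 At the generic point of $T$ we obtain
$$\rho^*Z^*\omega=\sum n_i\,\mathrm{Tr}_{L_i/E}(x_i^*\omega).$$
Moreover $x_i$ factors through a map $\mathrm{Spec}\,L_i\to Z$ lying over $\rho$.

**Step 2: bound the modulus upstairs.** Let $R_i$ be the integral closure of $R$ in $L_i$, a regular semilocal ring finite over $R$. Let $\mathfrak n\subset R_i$ be a maximal ideal with ramification index $e$ over $R$. Let $\bar Z$ be the closure of $Z$ in $\bar Y_1\times\bar Y_2$. As $\bar Z^N\to\bar Y_1$ is proper and $\bar Z^N\to\bar Z$ is surjective, $\bar Z\to\bar Y_1$ is proper. By the valuative criterion, $\mathrm{Spec}\,L_i\to Z$ extends to $\mathrm{Spec}\,R_{i,\mathfrak n}\to\bar Z$ over $\rho$. Composing to $\bar Y_2$ gives a test of $\mathcal Y_2$, of multiplicity $m_2$ say. The claim is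
$$m_2\le em.$$
The admissibility inequality lives on $\bar Z^N$, so we lift there. As $\bar Z^N\to\bar Z$ is finite surjective, some finite extension $L'/L_i$ admits a lift $\mathrm{Spec}\,L'\to\bar Z^N$ of $\mathrm{Spec}\,L_i\to\bar Z$. Let $R'$ be the localization at a maximal ideal of the integral closure of $R_{i,\mathfrak n}$ in $L'$. By finiteness the lift extends to $\mathrm{Spec}\,R'\to\bar Z^N$. On $\bar Z^N$ the difference $Y_{1,\infty}|-Y_{2,\infty}|$ is effective, and both divisors avoid the image of the generic point of $\mathrm{Spec}\,R'$, which lies over $Z\subset Y_1^o\times Y_2^o$. Hence $v_{R'}(Y_{2,\infty})\le v_{R'}(Y_{1,\infty})$. The two sides are $m_2$ and $em$, each times the ramification index of $R'/R_{i,\mathfrak n}$. Dividing gives the claim.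

**Step 3: descend the pole bound.** We have $\lceil m_2/a\rceil\le\lceil em/a\rceil\le e\lceil m/a\rceil$; the last inequality holds because $e\lceil m/a\rceil$ is an integer $\ge em/a$. A uniformizer $\pi$ of $R$ has valuation $e$ in $R_{i,\mathfrak n}$. So $\omega\in F_a(\mathcal Y_2)$ gives $x_i^*\omega\in\pi^{-\lceil m/a\rceil}\Omega^1_{R_{i,\mathfrak n}}$ for every $\mathfrak n$. As $\Omega^1_{R_i}$ is locally free, it is the intersection of its localizations, and $x_i^*\omega\in\pi^{-\lceil m/a\rceil}\Omega^1_{R_i}$. By $E$-linearity of the trace and Lemma 3, $\mathrm{Tr}_{L_i/E}(x_i^*\omega)\in\pi^{-\lceil m/a\rceil}\Omega^1_R$. Summing, we get the condition for $Z^*\omega$ at $\rho$. $\square$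

**Lemma 5.** $F_a\in\mathrm{MNST}$.

*Proof.* $U\mapsto\Omega^1(U^o)$ is an étale sheaf on $\bar Y_{\acute et}$, so it suffices that the pole condition is étale local. It restricts, because a test of an étale $U'\to U$ is a test of $U$ of the same multiplicity. Conversely, let $\{U_j\to U\}$ be an étale cover and $\omega\in\Omega^1(U^o)$ satisfy the condition on every $U_j$. Given a test $\rho:\mathrm{Spec}\,R\to U$, choose $j$ and a point of $\mathrm{Spec}\,R\times_UU_j$ over the closed point of $\mathrm{Spec}\,R$. Its local ring $R'$ is étale over $R$, so it is a geometric DVR with the same uniformizer, and it gives a test of $U_j$ of the same multiplicity. As $\Omega^1_{R'}=R'\otimes_R\Omega^1_R$ and $R\to R'$ is faithfully flat, a form over $\mathrm{Frac}\,R$ that lies in $\pi^{-N}\Omega^1_{R'}$ lies in $\pi^{-N}\Omega^1_R$ (compare coefficients in a basis of $\Omega^1_R$). So the condition at $R'$ implies the one at $R$. $\square$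

**Lemma 6 (invariance of sections).** $i_0^*=i_1^*:F_a(\mathcal Y\otimes\bar\square)\to F_a(\mathcal Y)$.

*Proof.* The idea is to restrict to generic points of $Y^o$ and to use two tests at $s=\infty$. As $Y^o$ is smooth, $\Omega^1(Y^o)$ embeds into the product of the $\Omega^1_E$, with $E$ the residue fields of the generic points of $Y^o$. Restrict $\omega\in F_a(\mathcal Y\otimes\bar\square)$ to $\mathbb A^1_E$ and write
$$\omega=\sum_{n\ge0}s^n\beta_n+\sum_{n\ge0}c_ns^n\,ds,\qquad\beta_n\in\Omega^1_E,\ c_n\in E.$$
For $r\ge1$, the map $\mathrm{Spec}\,E[\sigma]_{(\sigma)}\to\bar Y\times\mathbb P^1$ given by $s=\sigma^{-r}$ and by $\mathrm{Spec}\,E\to Y^o$ is a test of multiplicity $r$.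

Take $r=1$. Then $\lceil1/a\rceil=1$. The $d\sigma$-part is $\sum c_ns^n\,ds=-\sum c_n\sigma^{-n-2}\,d\sigma$, which must have pole order $\le1$. So all $c_n=0$.

Take $r=2$. Then $\lceil2/a\rceil=1$, because $a\ge2$. So $\sum\sigma^{-2n}\beta_n$ must have pole order $\le1$, and $\beta_n=0$ for $n\ge1$.

Thus $\omega|_{\mathbb A^1_E}=\beta_0$, and $i_0^*\omega=\beta_0=i_1^*\omega$ at every $E$. $\square$

The bound $a\ge2$ is needed here. If one allows $a=1$ in the definition, then $s\,dx\in F_1((\mathbb A^1_x,\emptyset)\otimes\bar\square)$: at a test with $v(s)=-r\leq 0$ the multiplicity is $r$ and $s\,dx\in\pi^{-r}\Omega^1_R$, and where $v(s)\ge0$ it is regular. But $i_0^*(s\,dx)=0$ and $i_1^*(s\,dx)=dx$.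

**Lemma 7.** For $\mathcal X$ as in Theorem 1, with coordinates $(y,z)$ on $X^o=\mathbb A^1\times\mathbb G_m$, the form $\omega_{\mathcal X}:=y\,dz/z$ lies in $F_a(\mathcal X)$.

*Proof.* At a test put $p_y=\max(0,-v(y))$. The multiplicity is $m=ap_y+b$, where $b=b_0v(z)$ if $v(z)\ge0$ and $b=-b_1v(z)$ otherwise; so $b\ge1$ if $v(z)\ne0$. Write $z=u\pi^c$ with $u$ a unit of $R$. Then $dz/z=du/u+c\,d\pi/\pi$. So $dz/z\in\pi^{-1}\Omega^1_R$ always, and $dz/z\in\Omega^1_R$ if $v(z)=0$. Hence $dz/z\in\pi^{-\lceil b/a\rceil}\Omega^1_R$ in both cases, and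
$$y\,dz/z\in\pi^{-p_y-\lceil b/a\rceil}\Omega^1_R=\pi^{-\lceil m/a\rceil}\Omega^1_R.\qquad\square$$

*The detecting map.* By Lemmas 4, 5 and 7, $\gamma\mapsto\gamma^*\omega_{\mathcal X}$ is a morphism $G=\mathbb Z_{\mathrm{tr}}(\mathcal X)\to F_a$ in $\mathrm{MNST}$. It kills the image of $C_1(\mathcal X)\to C_0(\mathcal X)=G$: for $\alpha\in\mathrm{MCor}(\mathcal Y\otimes\bar\square,\mathcal X)$ the boundary $\pm(i_1^*\alpha-i_0^*\alpha)$ goes to $\pm(i_1^*-i_0^*)(\alpha^*\omega_{\mathcal X})=0$ by Lemma 6. So it extends to a map of complexes $C_*(\mathcal X)\to F_a[0]$, which factors through $a_{\mathrm{Nis}}$ since $F_a$ is a sheaf. In $D(\mathrm{MNST})$ we have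
$$G\to C_*(\mathcal X)\xrightarrow{\ \psi\ }F_a\qquad\text{with composite }\gamma\mapsto\gamma^*\omega_{\mathcal X}.\tag{4}$$

## 7. No class from covers of $\mathbb A^1\times\mathbb P^1$

From now on
$$\mathcal Y=(\mathbb A^1_x,a\cdot0),\qquad\mathcal W=\mathcal Y\otimes\bar\square,\qquad\bar W=\mathbb A^1_x\times\mathbb P^1_s,\qquad W_\infty=a(\{0\}\times\mathbb P^1)+\mathbb A^1\times\{\infty\}.$$
Given an open cover $\{U,V\}$ of $\bar W$, a form in $F_a(U\cap V)$ that is not in $F_a(U)+F_a(V)$ would give a nonzero extension class by Mayer–Vietoris. One naturally tries this first. It cannot work, and it helps to see why.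

Let $T=\{s=\infty\}$ and $w=1/s$. We claim that for open $U\subset\bar W$, with the restricted modulus, $F_a(U)$ is the group of sections over $U$ of $x^{-1}\Omega^1_{\bar W}(\log T)$. Here $\Omega^1_{\bar W}(\log T)$ is free on $dx,dw/w$ near $T$ and equals $\Omega^1$ elsewhere.

Let $\omega\in F_a(U)$. The local ring at the generic point of $\{x=0\}$ is a test with $m=a$, and at the generic point of $T$ it is a test with $m=1$. So $x\omega$ is regular off $T$, and near $T$ we have $xw\,\omega=\alpha\,dx+\beta\,dw$ with $\alpha,\beta$ regular, since it is regular in codimension 1 on a smooth surface. Pull back to $R=E[\sigma]_{(\sigma)}$, $E=k(x)$, by $w=\sigma^2$. This is a test of multiplicity $2$, and $\lceil2/a\rceil=1$. The pullback is $x^{-1}\sigma^{-2}\alpha(x,\sigma^2)\,dx+2x^{-1}\sigma^{-1}\beta\,d\sigma$, so $\alpha$ vanishes on $T$, that is, $w\mid\alpha$. This is the inclusion in one direction. Conversely, at a test with $v(x)=r$ and $r'=\max(0,-v(s))$ the multiplicity is $ar+r'$. Here $x^{-1}\in\pi^{-r}R$, and sections of $\Omega^1(\log T)$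 pull back into $\pi^{-1}\Omega^1_R$, and into $\Omega^1_R$ if $r'=0$. So $x^{-1}$ times such a section lies in $\pi^{-r-\lceil r'/a\rceil}\Omega^1_R$, as required.

Now $x^{-1}\Omega^1_{\bar W}(\log T)\cong\Omega^1_{\bar W}(\log T)$, whose $H^1$ is
$$\bigl(k[x]\,dx\otimes H^1(\mathbb P^1,\mathcal O)\bigr)\oplus\bigl(k[x]\otimes H^1(\mathbb P^1,\Omega^1(\infty))\bigr)=0,$$
since $\Omega^1_{\mathbb P^1}(\infty)\cong\mathcal O(-1)$. The Čech group of a two-element open cover embeds in $H^1$, so $F_a(U\cap V)=F_a(U)+F_a(V)$ for every open cover $\{U,V\}$ of $\bar W$.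

The vanishing comes from the pole allowed at $s=\infty$: without it we would have $H^1(\mathbb P^1,\Omega^1)\ne0$. This suggests a projective line inside $\{x=0\}$ which does not meet $s=\infty$. On $\bar W$ there is none. But by Section 1 we may replace $\bar W$ by a blow-up at a point of $\{x=0\}$, and the exceptional curve is such a line.

## 8. The blow-up at $(0,1)$

Put $u=s-1$. Let $S\to\bar W$ be the blow-up at the point $q:x=u=0$, and $\mathcal Y'=(S,W_\infty|_S)$. As $q\in W_\infty$, we have $\mathcal Y'\cong\mathcal W$ in $\mathrm{MCor}$ by the example of Section 1.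

Let $C\cong\mathbb P^1$ be the exceptional curve, $D_0,D_1$ the strict transforms of $\{x=0\},\{u=0\}$, and $T'$ the preimage of $\{s=\infty\}$. Then
$$\mathrm{div}(x)=D_0+C,\qquad Y'_\infty=aD_0+aC+T',\qquad C\cap T'=\emptyset.\tag{5}$$

**The function $z=u/x$** is a morphism $z:S\to\mathbb P^1$. Over $q$ the blow-up resolves it. Near $s=\infty$, $1/z=x/u=xw/(1-w)$ is regular. Everywhere else $(u,x)\ne(0,0)$. It restricts to a coordinate on $C$, and
$$z^{-1}(0)=D_1,\qquad z^{-1}(\infty)=D_0\cup T'.$$
The complement of $D_0\cup T'$ is the chart $z^{-1}(\mathbb P^1\setminus\infty)=\mathrm{Spec}\,k[x,z]$ of the blow-up of $\mathrm{Spec}\,k[x,u]$, where $u=xz$, so $s=1+xz$ and $C=\{x=0\}$. Put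
$$U=z^{-1}(\mathbb P^1\setminus\{0\}),\qquad V=z^{-1}(\mathbb P^1\setminus\{\infty\}),\qquad U\cap V=\mathbb A^1_x\times\mathbb G_{m,z},$$
with the restricted moduli. On $V$, and on $U\cap V$, the modulus is $a\cdot\{x=0\}$.

**The correspondence $\gamma$.** We need a section of $G=\mathbb Z_{\mathrm{tr}}(\mathcal X)$ over $U\cap V$. The morphism $(1/x,z):U\cap V\to\mathbb P^1\times\mathbb P^1$ maps the interior $\{x\ne0\}$ to $\mathbb A^1\times\mathbb G_m=X^o$. It pulls $X_\infty$ back to $a\,\mathrm{div}(x)$, since $z$ is invertible; this is exactly the modulus of $U\cap V$. By the first case in Section 1 it defines $\gamma\in\mathrm{MCor}(U\cap V,\mathcal X)$, and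
$$\omega:=\gamma^*\omega_{\mathcal X}=x^{-1}\,dz/z\in F_a(U\cap V).$$

**The face $i_0$.** On $\{s=0\}$ we have $u=-1\ne0$. So $\mathbb A^1\times\{0\}$ avoids $q$ and the curve $D_1=z^{-1}(0)$, and lies in $U$. The pullback of $U_\infty$ to it is $a\cdot0$. Hence $i_0:\mathcal Y\to\mathcal W\cong\mathcal Y'$ factors in $\mathrm{MCor}$ as $\mathcal Y\to U\to\mathcal Y'$. (Likewise $i_1$ factors through $V$: the curve $\{s=1\}$ lifts to $D_1=\{z=0\}\subset V$, on which the modulus is $a\cdot 0$. We do not need this.)

**Lemma 8.** $\omega\notin F_a(U)+F_a(V)$ in $F_a(U\cap V)$.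

*Proof.* Suppose $\omega=\omega_U+\omega_V$ with $\omega_U\in F_a(U)$ and $\omega_V\in F_a(V)$. We clear the pole along $C$ and restrict to $C$. On $U\setminus T'$ the modulus has multiplicity $a$ along $C$ and $D_0$, and by (5) $x$ is a uniformizer at their generic points. The local rings there give tests with $m=a$, $\lceil m/a\rceil=1$. So $x\omega_U$ is regular in codimension 1 on the smooth surface $U\setminus T'$, hence regular there. In the same way $x\omega_V$ is regular on $V$. Now restrict $dz/z=x\omega=x\omega_U+x\omega_V$ to $C$. As $C\cap T'=\emptyset$, we have $C\cap(U\setminus T')=C\setminus\{0\}$, so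
$$dz/z=\alpha_U+\alpha_V,\qquad\alpha_U\in\Omega^1(C\setminus\{0\}),\ \alpha_V\in\Omega^1(C\setminus\{\infty\}).$$
But $\Omega^1(C\setminus\{0\})$ is spanned by the $z^{-n-2}\,dz$ and $\Omega^1(C\setminus\{\infty\})$ by the $z^n\,dz$, $n\ge0$. Neither contains a term $z^{-1}\,dz$: contradiction. $\square$

## 9. The Mayer–Vietoris class and the proof of Theorem 1

**Lemma 9.** For $H\in\mathrm{MNST}$ there is an exact sequence, natural in $H$,
$$H(U)\oplus H(V)\to H(U\cap V)\xrightarrow{\ \partial\ }\mathrm{Ext}^1(\mathbb Z_{\mathrm{tr}}(\mathcal Y'),H)\to\mathrm{Ext}^1(\mathbb Z_{\mathrm{tr}}(U),H)\oplus\mathrm{Ext}^1(\mathbb Z_{\mathrm{tr}}(V),H).\tag{6}$$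

*Proof.* Let $H\to J^\bullet$ be an injective resolution in $\mathrm{MNST}$. We claim that
$$0\to J^q(\mathcal Y')\to J^q(U)\oplus J^q(V)\to J^q(U\cap V)\to0$$
is exact. On the left and in the middle this is the sheaf condition for the cover $\{U,V\}$ of $S$. For surjectivity, already $J^q(U)\to J^q(U\cap V)$ is onto. Indeed $\mathbb Z_{\mathrm{tr}}(U\cap V)\to\mathbb Z_{\mathrm{tr}}(U)$ is a monomorphism: an integral correspondence into $(U\cap V)^o$ is finite over its source, so it stays closed in the product with $U^o$, and on sections the map is an inclusion of groups of finite correspondences. Since $J^q$ is injective, $\mathrm{Hom}(\mathbb Z_{\mathrm{tr}}(U),J^q)\to\mathrm{Hom}(\mathbb Z_{\mathrm{tr}}(U\cap V),J^q)$ is onto. The long exact sequence of these complexes gives (6). A map $H\to H'$ lifts to injective resolutions, which gives naturality. $\square$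

*Proof of Theorem 1.* Put
$$f:=\partial\gamma\in\mathrm{Ext}^1(\mathbb Z_{\mathrm{tr}}(\mathcal Y'),G)=\mathrm{Ext}^1(\mathbb Z_{\mathrm{tr}}(\mathcal W),G),$$
and let $\bar f\in\mathrm{Hom}(\mathbb Z_{\mathrm{tr}}(\mathcal W),C_*(\mathcal X)[1])$ be its image under $G\to C_*(\mathcal X)$.

**Step 1: $i_0^*f=0$.** By (6) with $H=G$, $f$ restricts to $0$ on $U$, and $i_0$ factors through $U$ by Section 8.

**Step 2: $\bar f\ne0$.** We detect it in $F_a$. By (4) and naturality of $\partial$ for the morphism $G\to F_a$,
$$\psi(\bar f)=\partial(\gamma^*\omega_{\mathcal X})=\partial\omega\in\mathrm{Ext}^1(\mathbb Z_{\mathrm{tr}}(\mathcal Y'),F_a).$$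
By (6) with $H=F_a$, this vanishes only if $\omega\in F_a(U)+F_a(V)$, which Lemma 8 excludes.

**Step 3: compare.** The image of $\bar f$ under $C_*(\mathcal X)\to RC_*(\mathcal X)$ is the image of $f$ under $G\to C_*(\mathcal X)\to RC_*(\mathcal X)$. By Step 1 and Lemma 2 with $i=1$, this is $0$. As $\bar f\ne0$, the map
$$\mathrm{Hom}(\mathbb Z_{\mathrm{tr}}(\mathcal W),C_*(\mathcal X)[1])\to\mathrm{Hom}(\mathbb Z_{\mathrm{tr}}(\mathcal W),RC_*(\mathcal X)[1])$$
is not injective, and $C_*(\mathcal X)\to RC_*(\mathcal X)$ is not an isomorphism. $\blacksquare$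

Since $\mathcal X$ is proper, the conjecture is false. In terms of $F_a$: the class $\partial\omega$ is nonzero and $i_0^*\partial\omega=0$, so invariance of sections (Lemma 6) does not pass to $\mathrm{Ext}^1$.

## 10. Replacing $(\mathbb P^1,b_0\cdot0+b_1\cdot\infty)$ by any proper pair with a form in $F_a$

The second factor of $\mathcal X$ served only to supply the form $dz/z$. Any nonzero form in $F_a$ will do, at the price of a true correspondence in place of the morphism $(1/x,z)$.

**Theorem 2.** Let $k$ be perfect, $a\ge2$, and let $\mathcal Z$ be a proper modulus pair with $F_a(\mathcal Z)\ne0$. Then the conclusion of Theorem 1, with the same $\mathcal W$, holds for $\mathcal X=(\mathbb P^1,a\infty)\otimes\mathcal Z$. Moreover: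

1. For $\mathcal Y=(\mathbb A^1,a\cdot0)$, the map $i_0^*:\mathrm{Hom}(\mathbb Z_{\mathrm{tr}}(\mathcal Y\otimes\bar\square),C_*(\mathcal X)[1])\to\mathrm{Hom}(\mathbb Z_{\mathrm{tr}}(\mathcal Y),C_*(\mathcal X)[1])$ is not injective; so $C_*(\mathcal X)$ is not $\bar\square$-local in $D(\mathrm{MNST})$.
2. If $\mathrm{char}\,k=0$, then $C_*(\mathcal X)\otimes\mathbb Q\to RC_*(\mathcal X)\otimes\mathbb Q$ is not an isomorphism either.

Here an object $D$ is $\bar\square$-local if $p^*:\mathrm{Hom}(\mathbb Z_{\mathrm{tr}}(\mathcal M),D[i])\to\mathrm{Hom}(\mathbb Z_{\mathrm{tr}}(\mathcal M\otimes\bar\square),D[i])$ is bijective for all $\mathcal M$ and $i$. In that case $i_0^*$ is its inverse, so $i_0^*$ is injective.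

The hypothesis $F_a(\mathcal Z)\ne0$ holds in the following cases.

* (i) $Z^o$ is connected and has a unit $g$ transcendental over $k$. In characteristic $p$ we may assume that $g$ is not a $p$-th power in $k(Z^o)$. If $g=g_1^p$, then $g_1$ and $g_1^{-1}$ are integral over $\mathcal O_{Z^o}$, so $g_1$ is a unit by normality, again transcendental. The process stops: if $g=g_n^{p^n}$ with $g_n\in k(Z^o)$, then $[k(g_n):k(g)]=p^n$, while the algebraic closure of $k(g)$ in the finitely generated field $k(Z^o)$ is finite over $k(g)$. Then $dg\ne0$: in characteristic $0$ because $g$ is transcendental, in characteristic $p$ because $k$ is perfect, so the kernel of $d$ on $k(Z^o)$ is the field of $p$-th powers. And $dg/g\in F_a(\mathcal Z)$: it is regular at tests with $v(g)=0$. If $v(g)\ne0$, then the closed point does not map to $Z^o$, where $g$ is a unit, so $v(Z_\infty)\ge1$ and the pole of order $\le1$ is allowed. This case includes $(\mathbb P^1,b_0\cdot0+b_1\cdot\infty)\otimes\mathcal Z'$ with $\mathcal Z'$ proper and $Z'^o$ connected and nonempty,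 via $dz/z$. So there are counterexamples in every dimension $\ge2$.
* (ii) $Z_\infty=\emptyset$ and $H^0(\bar Z,\Omega^1)\ne0$: all tests have multiplicity $0$, and regular forms pull back to regular forms.
* (iii) $\mathcal Z=(\mathbb P^1,b\infty)$ with $b>a$. At a test where $z$ has a pole of order $r\ge1$, $dz$ has pole order $\le r+1$, and $\lceil br/a\rceil\ge r+1$ because $br/a>r$. At the other tests $dz$ is regular. So $dz\in F_a(\mathcal Z)$.

*Proof of Theorem 2.* Fix $0\ne\theta\in F_a(\mathcal Z)$. We keep $\mathcal Y,\mathcal W,\mathcal Y',S,C,z$ from Sections 7 and 8, and aim at the same form $\omega=x^{-1}dz/z$ on a smaller overlap.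

**Step 1: a form on $\mathcal X$.** On $X^o=\mathbb A^1_y\times Z^o$ put $\omega_{\mathcal X}=y\theta$. For a test of $\mathcal X$ with $p_y=\max(0,-v(y))$ the multiplicity is $m=ap_y+v(Z_\infty)$. The composite with the projection to $\bar Z$ is a test of $\mathcal Z$, so $y\theta\in\pi^{-p_y-\lceil v(Z_\infty)/a\rceil}\Omega^1_R=\pi^{-\lceil m/a\rceil}\Omega^1_R$. So $\omega_{\mathcal X}\in F_a(\mathcal X)$, and (4) holds with this $\omega_{\mathcal X}$ by Lemmas 4, 5 and 6.

**Step 2: a curve on which $\theta$ is nonzero.** As $\theta$ is a nonzero section of a locally free sheaf on a reduced scheme of finite type, there is a closed point $P\in Z^o$ with $\theta(P)\ne0$ in $\Omega^1\otimes\kappa(P)$. As $k$ is perfect, $\Omega^1\otimes\kappa(P)\cong\mathfrak m_P/\mathfrak m_P^2$. Choose regular parameters $t_1,\dots,t_n$ at $P$ with $\theta(P)=\sum c_i\,dt_i$, $c_1\ne0$. Let $\Gamma_0\subset Z^o$ be the closure of the germ $t_2=\dots=t_n=0$. It is an integral curve, regular at $P$ with parameter $t_1$, and $\theta|_{\Gamma_0}$ has value $c_1\,dt_1\ne0$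 at $P$. Let $\kappa=k(\Gamma_0)$, let $\bar\Gamma$ be the smooth proper curve with function field $\kappa$, let $\tau:\bar\Gamma\to\bar Z$ be the induced morphism ($\bar Z$ is proper), and put $\Gamma^o=\tau^{-1}(Z^o)$. Since $\Omega^1_{\Gamma_0,P}$ is free of rank one and embeds in $\Omega^1_\kappa$, we have $0\ne\tau^*\theta\in\Omega^1_\kappa$.

**Step 3: a function $g$ whose trace produces $1/\zeta$.** Choose a separating element $\zeta\in\kappa$, viewed as a finite morphism $\zeta:\bar\Gamma\to\mathbb P^1$. Then $\Omega^1_\kappa=\kappa\,d\zeta$; write $\tau^*\theta=w\,d\zeta$ with $w\in\kappa^*$. As the trace form of $\kappa/k(\zeta)$ is nondegenerate, there is $g\in\kappa$, necessarily $\ne0$, with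
$$\mathrm{tr}_{\kappa/k(\zeta)}(gw)=1/\zeta.$$
Let $\Sigma\subset\mathbb P^1$ be a finite set of closed points containing $0$, $\infty$, and the images under $\zeta$ of the poles of $g$ and of $\bar\Gamma\setminus\Gamma^o$. Put $B_0=\mathbb P^1\setminus\Sigma$ and $\Gamma_{B_0}=\zeta^{-1}(B_0)\subset\Gamma^o$. It is finite over $B_0$, and $g\in\mathcal O(\Gamma_{B_0})$.

**Step 4: the cover and the correspondence.** Put
$$U=z^{-1}(\mathbb P^1\setminus\{0\}),\qquad V=z^{-1}(\mathbb P^1\setminus(\Sigma\setminus\{0\})).$$
Then $U\cup V=S$, and $U\cap V=z^{-1}(B_0)=\mathbb A^1_x\times B_0$ with modulus $a\{x=0\}$. As $U$ is the same as before, $i_0$ still factors through $U$. Let $\mathcal Q=\mathbb A^1_x\times\Gamma_{B_0}$ with modulus $a\{x=0\}$, and let $r:\mathcal Q\to U\cap V$ be the finite surjective map $\mathrm{id}\times\zeta$. Its transpose has closure isomorphic to the smooth scheme $\mathbb A^1_x\times\Gamma_{B_0}$, finite over $U\cap V$, with equal moduli, so ${}^tr\in\mathrm{MCor}(U\cap V,\mathcal Q)$.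

The morphism $j=(g/x,\tau):Q^o\to\mathbb A^1\times Z^o$ is in $\mathrm{MCor}(\mathcal Q,\mathcal X)$. Properness holds as $\mathbb P^1\times\bar Z$ is proper. On the closure of the graph the map to $\bar Z$ is still $\tau$ composed with the projection to $\Gamma_{B_0}$, and $\tau(\Gamma_{B_0})\subset Z^o$, so $Z_\infty$ contributes nothing. At a codimension 1 point of the normalized closure, with valuation $v$, we need $a\max(0,v(x)-v(g))\le a\,v(x)$. This holds because $v(g)\ge0$ and $v(x)\ge0$. Put $\gamma=j\circ{}^tr\in\mathrm{MCor}(U\cap V,\mathcal X)$.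

**Step 5: its form is $\omega=x^{-1}dz/z$.** We first compute traces in the separable case.

**Lemma 10.** For $L/E$ finite separable, $\beta\in L$ and $\alpha\in\Omega^1_E$, one has $\mathrm{Tr}_{L/E}(\beta\alpha)=\mathrm{tr}_{L/E}(\beta)\,\alpha$.

*Proof.* Let $E'/E$ be a finite Galois extension splitting $L$. Over suitable models $T\to S\leftarrow S'$, with both maps étale after shrinking $S$, the fiber product $T\times_SS'$ is the disjoint union of copies of $S'$, one for each $E$-embedding $L\to E'$. So the composite of $S'\to S$ with ${}^t(T\to S)$ is the sum of the corresponding morphisms $S'\to T$, and $\mathrm{Tr}_{L/E}$ followed by $\Omega^1_E\to\Omega^1_{E'}$ is the sum over the $E$-embeddings $\iota:L\to E'$ of the induced maps $\Omega^1_L\to\Omega^1_{E'}$. On $\beta\alpha$ this gives $\sum_\iota\iota(\beta)\alpha=\mathrm{tr}_{L/E}(\beta)\alpha$. Finally $\Omega^1_{E'}=E'\otimes_E\Omega^1_E$ as $E'/E$ is separable, so $\Omega^1_E\to\Omega^1_{E'}$ is injective. $\square$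

On $\mathcal Q$ we have $\zeta=r^*z$, so $j^*\omega_{\mathcal X}=x^{-1}g\,\tau^*\theta=x^{-1}gw\,r^*dz$ in $\Omega^1_{\kappa(x)}$. The extension $\kappa(x)/k(x,z)$ is separable, and its trace on $\kappa$ is $\mathrm{tr}_{\kappa/k(\zeta)}$ with $\zeta=z$. By Lemma 10, at the generic point of $U\cap V$,
$$\gamma^*\omega_{\mathcal X}=r_*(x^{-1}gw\,r^*dz)=x^{-1}\,\mathrm{tr}_{\kappa/k(\zeta)}(gw)\big|_{\zeta=z}\,dz=x^{-1}\,dz/z=\omega.$$
Forms on the smooth scheme $(U\cap V)^o$ are determined at the generic point, so this holds in $F_a(U\cap V)$.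

**Step 6: $\omega\notin F_a(U)+F_a(V)$.** Suppose $\omega=\omega_U+\omega_V$. As in Lemma 8, $x\omega_U$ is regular on $U\setminus T'$ and $x\omega_V$ is regular on $V$, an open subset of $\mathrm{Spec}\,k[x,z]$ that contains the point $z=0$ of $C$. Restricting to $C$ gives $dz/z=\alpha_U+\alpha_V$ on $C\setminus\Sigma$, with $\alpha_U\in\Omega^1(C\setminus\{0\})$ and $\alpha_V$ regular at $0$. So $\alpha_U$ has residue $1$ at $z=0$. But $\Omega^1(C\setminus\{0\})$ is spanned by the $z^{-n-2}\,dz$, $n\ge0$, whose residues at $0$ vanish: contradiction.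

**Step 7: conclusion.** Lemma 9 and its proof hold for the present cover $\{U,V\}$ of $S$. Put $f=\partial\gamma$ and let $\bar f$ be its image in $\mathrm{Hom}(\mathbb Z_{\mathrm{tr}}(\mathcal W),C_*(\mathcal X)[1])$. As in the proof of Theorem 1, $i_0^*f=0$ since $f$ restricts to $0$ on $U$. Next, $\psi(\bar f)=\partial\omega\ne0$ by Step 6, so $\bar f\ne0$. By Lemma 2 the image of $\bar f$ in $\mathrm{Hom}(\mathbb Z_{\mathrm{tr}}(\mathcal W),RC_*(\mathcal X)[1])$ is $0$. This is the conclusion of Theorem 1 for $\mathcal X$.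

**Step 8: item 1.** We have $\bar f\ne0$ and $i_0^*\bar f=0$, because $i_0^*f=0$.

**Step 9: item 2.** If $\mathrm{char}\,k=0$, then $F_a$ is a sheaf of $\mathbb Q$-vector spaces, so $\psi$ factors through $C_*(\mathcal X)\otimes\mathbb Q$. Hence the image of $\bar f$ in $\mathrm{Hom}(\mathbb Z_{\mathrm{tr}}(\mathcal W),C_*(\mathcal X)\otimes\mathbb Q[1])$ is nonzero, since it is detected by $\psi(\bar f)=\partial\omega\ne0$. Its image in $\mathrm{Hom}(\mathbb Z_{\mathrm{tr}}(\mathcal W),RC_*(\mathcal X)\otimes\mathbb Q[1])$ is zero, since it comes from the image of $\bar f$ in $\mathrm{Hom}(\mathbb Z_{\mathrm{tr}}(\mathcal W),RC_*(\mathcal X)[1])$, which is $0$. $\blacksquare$
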